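\title{Relative ends and splittings of finitely generated groups}

\begin{abstract}
Let $H$ be a finitely generated subgroup of a finitely generated group $G$ with more than one relative end, $e(G,H)>1$. We prove that either $G$ splits, as an amalgamated free product or an HNN extension, over a subgroup $K$ with $|K:K\cap H|<\infty$, or $e(H,H\cap g^{-1}Hg)>1$ for some $g\in G$. This proves a conjecture in Sageev's reformulation. The result is deduced from Kropholler's form of the conjecture, which we prove for an arbitrary subgroup $H$: if $A\subset G$ is invariant under left and right multiplication by $H$, its coboundary in the Cayley graph is finite modulo $H$, and neither $A$ nor its complement is finite modulo $H$, then $G$ splits over such a subgroup $K$. We also give a converse. The proof replaces $A$ by an extremal set whose translates with non-commensurable stabilizers are almost nested, builds from it a graph in which the cut becomes finite, and uncrosses minimal finite cuts to obtain a tree.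
\end{abstract}

\section{Introduction}

Let $G$ be a finitely generated (f.g.) group with finite generating set $S$, and let $H$ be a subgroup. The quotient $H\backslash\Gamma(G;S)$ of the Cayley graph by $H$ has as vertices the right cosets $Hg$, with an edge joining $Hg$ and $Hgs$ for each $g\in G$ and $s\in S$. It is connected and locally finite. The number of \emph{ends} of such a graph is the supremum, over finite sets $F$ of edges, of the number of infinite components that remain after deleting $F$. The number of \emph{relative ends} $e(G,H)$ is the number of ends of $H\backslash\Gamma(G;S)$; it does not depend on $S$. When $H$ is f.g., $e(H,H')$ is defined in the same way for subgroups $H'$ of $H$. We say that $G$ \emph{splits} over a subgroup $K$ if either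
\begin{itemize}
\item[(a)] $G=P*_KQ$ is an amalgamated free product with $P\neq K\neq Q$, or
\item[(b)] $G=P*_K$ is an HNN extension with associated subgroup $K$.
\end{itemize}

The condition $e(G,H)>1$ says that the Cayley graph can be cut into two large $H$-invariant pieces along a set of edges that is finite modulo $H$. A splitting over $K$ produces such a cut for $K$ (Lemma~\ref{lem:split-to-set}), so one asks for a converse. The first guess, that $e(G,H)>1$ forces a splitting over a subgroup close to $H$, is false: in Example~\ref{ex:plane} the group $G$ does not split at all, although $e(G,H)>1$ for an infinite cyclic subgroup $H$. In that example $H$ itself has two ends. The following conjecture asserts that a phenomenon of this kind inside $H$ is the only obstruction.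

\medskip
\noindent\textbf{Conjecture} (Sageev's reformulation, \cite{Splittings}).
\emph{Let $H\subset G$ be f.g.\ groups with $e(G,H)>1$. Then either $G$ splits over a subgroup $K$ with $|K:K\cap H|<\infty$, or there is a subgroup $H'$ of $H$ with $e(H,H')>1$.}
\medskip

For $H=1$ the second alternative cannot occur, since a finite graph has no ends, and the conjecture says that an f.g.\ group with more than one end splits over a finite subgroup. We prove the conjecture, with a sharper second alternative.

\begin{theorem}\label{thm:A}
Let $H\subset G$ be f.g.\ groups with $e(G,H)>1$. Then either $G$ splits over a subgroup $K$ with $|K:K\cap H|<\infty$, or $e(H,H\cap g^{-1}Hg)>1$ for some $g\in G$. In particular the conjecture holds.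
\end{theorem}

It is convenient to work in $G$ rather than in $H\backslash G$. Fix a finite symmetric generating set $S$ and put $\mathcal E=G\times S$; the \emph{edge} $(x,s)$ has endpoints $x$ and $xs$. The group $G$ acts freely by left multiplication on $G$ and on $\mathcal E$. For $B\subseteq G$ let $B^*=G\setminus B$, and let the \emph{coboundary} $\delta B\subset\mathcal E$ be the set of edges with exactly one endpoint in $B$. The Cayley graph is connected, so $\delta B=\emptyset$ if and only if $B\in\{\emptyset,G\}$. If a group $L$ acts on a set, a subset is called \emph{$L$-finite} if it is contained in finitely many $L$-orbits.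

\begin{theorem}\label{thm:B}
Let $G$ be f.g.\ and $H\le G$ any subgroup. Suppose that $A\subset G$ satisfies $HA=A=AH$, that $\delta A$ is $H$-finite, and that neither $A$ nor $A^*$ is $H$-finite. Then $G$ splits over a subgroup $K$ with $|K:K\cap H|<\infty$.
\end{theorem}

This is Kropholler's form of the conjecture, for an arbitrary subgroup $H$. Apart from $AH=A$, its hypotheses say exactly that the image of $A$ in $H\backslash G$ witnesses $e(G,H)>1$. The condition $AH=A$ is what the failure of the second alternative in Theorem~\ref{thm:A} provides. Allowing subgroups of $H$, the hypotheses are also necessary.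

\begin{theorem}\label{thm:C}
Let $G$ be f.g.\ and $H\le G$ any subgroup. Then $G$ splits over some $K$ with $|K:K\cap H|<\infty$ if and only if there are $L\le H$ and $A\subset G$ with $LA=A=AL$, $\delta A$ $L$-finite, and neither $A$ nor $A^*$ $L$-finite.
\end{theorem}

Theorems~\ref{thm:A} and~\ref{thm:C} are deduced from Theorem~\ref{thm:B} in Section~\ref{sec:reduction}. The proof of Theorem~\ref{thm:B} has two halves. A splitting is an action on a tree, and a tree arises from a set whose translates are pairwise \emph{nested}, meaning that for any two translates $B,C$ one of the four \emph{corners} $B\cap C$, $B\cap C^*$, $B^*\cap C$, $B^*\cap C^*$ is empty. Section~\ref{sec:finite} finds such a set when $G$ acts on a connected graph with a suitable \emph{finite} cut: one minimizes first the size of the coboundary and then the number of crossings. This settles the case of finite $H$. For infinite $H$ the set $\delta A$ is infinite, and Sections~\ref{sec:cuts}--\ref{sec:graph} build another graph in which the cut is finite. The obstacle is a pair of crossing translates of $A$ with non-commensurable stabilizers. The condition $AH=A$ singles out a corner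 of such a pair that is again a cut, with a smaller stabilizer (Section~\ref{sec:cuts}; Example~\ref{ex:free} shows this in a free group). A bounded invariant increases in this passage (Section~\ref{sec:depth}), so there is an extremal cut, and its translates with non-commensurable stabilizers are almost nested (Section~\ref{sec:corners}). Almost-inclusion defines a partial order, and the graph consists of ultrafilters for this order (Section~\ref{sec:graph}).

\section{Conventions, trees, and two examples}\label{sec:prelim}

\subsection*{Virtual containment}
Put $H^x=xHx^{-1}$. For an action of $G$ we write $G_X$ for the setwise stabilizer of a point, set or edge $X$. For subgroups $K,M$ of $G$ write $K\le_vM$ if $|K:K\cap M|<\infty$, and $K\sim M$ (\emph{commensurable}) if $K\le_vM\le_vK$. We use four facts, the first mostly without comment.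
\begin{itemize}
\item[(V1)] The relation $\le_v$ is transitive, because $|K\cap M:K\cap M\cap N|\le|M:M\cap N|$, and it is preserved by conjugation. If $K\le_vM$ and $K\le_vN$, then $K\le_vM\cap N$, because $|K:K\cap M\cap N|\le|K:K\cap M|\,|K:K\cap N|$.
\item[(V2)] $K\le_vG_X$ if and only if the orbit $KX$ is finite.
\item[(V3)] If $L\le_vM$, then $L$-finite sets are $M$-finite: an $L$-orbit is a finite union of $(L\cap M)$-orbits. So commensurable groups have the same finite sets.
\item[(V4)] If $L\le M$ and $M$ acts freely on a nonempty $L$-finite set, then $|M:L|<\infty$: an $M$-orbit is a copy of $M$ covered by finitely many cosets $Lm$.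
\end{itemize}

\subsection*{Ends}

\begin{lemma}\label{lem:ends}
A connected locally finite graph $X$ has more than one end if and only if there is a set $M$ of vertices with finite coboundary such that $M$ and its complement are infinite.
\end{lemma}

\begin{proof}
If deleting a finite set $F$ of edges leaves two infinite components, let $M$ be one of them; its coboundary lies in $F$. Conversely, let $F$ be the coboundary of $M$. Each component of $X$ minus $F$ lies in $M$ or in its complement, and it contains an endpoint of an edge of $F$ because $X$ is connected and $F\neq\emptyset$. So there are finitely many components, and both $M$ and its complement contain an infinite one.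
\end{proof}

The vertices and edges of $L\backslash\Gamma(G;S)$ are the $L$-orbits on $G$ and on $\mathcal E$. So if $A\subset G$ is the preimage of $M\subset L\backslash G$, then $A$ is $L$-finite if and only if $M$ is finite, and $\delta A$ is $L$-finite if and only if $M$ has finite coboundary.

\subsection*{Bass--Serre theory}
An action on a tree is \emph{without inversions} if no element interchanges the two endpoints of an edge. We use the following two facts \cite{Serre}.
\begin{itemize}
\item[(BS1)] Let $G$ act without inversions on a tree with one orbit of unoriented edges, and let $e$ be an edge with endpoints $u,v$. If $u,v$ are in different orbits, then $G=G_u*_{G_e}G_v$. If they are in the same orbit, then $G$ is an HNN extension of $G_u$ with associated subgroup $G_e$.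
\item[(BS2)] If $G$ splits over $K$, then $G$ acts without inversions on a tree with one orbit of edges and an edge $e$ with $G_e=K$. If $G=P*_KQ$, the endpoints of $e$ have stabilizers $P$ and $Q$; if $G$ is an HNN extension, they are in the same orbit.
\end{itemize}
In the tree of (BS2) every vertex has degree at least $2$. It suffices to consider an endpoint $u$ of $e$. For an amalgam, $G_u\neq K$, so $G_u$ moves $e$ to another edge at $u$. For an HNN extension, orient $e$; then $u$ is the initial vertex of one translate of $e$ and the terminal vertex of another, and these edges differ because there are no inversions. It follows that $G$ fixes no vertex: a fixed vertex would be an endpoint of every edge, and its neighbors would have degree $1$.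

\begin{lemma}\label{lem:split-to-set}
Let $G$ be f.g.\ and suppose that $G$ splits over $K$. Then there is $A\subset G$ with $KA=A=AK$, $\delta A$ $K$-finite, and neither $A$ nor $A^*$ $K$-finite. In particular $e(G,K)>1$.
\end{lemma}

\begin{proof}
Let $T$ and $e$ be as in (BS2), let $v$ be an endpoint of $e$, and let $T_+\ni v$ and $T_-$ be the two components of $T$ minus the open edge $e$. Put $A=\{g:gv\in T_+\}$. The group $K$ fixes both endpoints of $e$. So it preserves $T_+$, which gives $KA=A$, and it fixes $v$, which gives $AK=A$. If $(g,s)\in\delta A$, then $e$ lies on the geodesic $[gv,gsv]$, so $g^{-1}e$ is one of the finitely many edges of $[v,sv]$. The elements $g$ with a given value of $g^{-1}e$ lie in one coset $Kf$. Hence $\delta A$ is $K$-finite.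

Since all degrees are at least $2$, the edge $e$ extends to a geodesic ray in either direction, so $T_+$ and $T_-$ are unbounded. A vertex $x\in T_\pm$ that is not an endpoint of $e$ is an endpoint of some $ge\neq e$; this edge lies in $T_\pm$ and has $gv$ as an endpoint. So $Gv\cap T_\pm$ is unbounded. If $A\subset KF$ with $F$ finite, then $Gv\cap T_+=Av\subset KFv$, which is bounded because $d(kfv,v)=d(fv,v)$ for $k\in K$. So $A$ is not $K$-finite, and the same argument with $T_-$ applies to $A^*$. The last claim follows from Lemma~\ref{lem:ends}.
\end{proof}

\subsection*{Two examples}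
The first example shows that the second alternative in Theorem~\ref{thm:A} and the hypothesis $AH=A$ in Theorem~\ref{thm:B} cannot be dropped.

\begin{example}\label{ex:plane}
Let $\omega=e^{2\pi i/3}$, and let $G$ be the group of maps $z\mapsto\omega^jz+\lambda$ of $\mathbb C$ with $j\in\{0,1,2\}$ and $\lambda\in\mathbb Z[\omega]=\mathbb Z+\mathbb Z\omega$. Let $\tau_\lambda(z)=z+\lambda$, $a(z)=\omega z$ and $b(z)=\omega z+1$. Then $ba^{-1}=\tau_1$ and $a\tau_1a^{-1}=\tau_\omega$, so $G=\langle a,b\rangle$. Take $S=\{a^{\pm1},b^{\pm1}\}$, $H=\langle\tau_1\rangle$ and $A=\{g:\operatorname{Im}g(0)>0\}$.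

Here $HA=A$. We have $a^{\pm1}(0)=0$, $b(0)=1$ and $b^{-1}(0)=-\omega^{-1}$, so $|gs(0)-g(0)|=|s(0)|\le1$ for $s\in S$. Hence $(g,s)\in\delta A$ forces $|\operatorname{Im}g(0)|\le1$. Modulo $H$ there are finitely many points of $\mathbb Z[\omega]$ in this strip, and $g$ is determined by $g(0)$ and $j$. So $\delta A$ is $H$-finite. The function $\operatorname{Im}g(0)$ is constant on $H$-orbits and unbounded on $A$ and on $A^*$, so these sets are not $H$-finite, and $e(G,H)>1$.

But $G$ does not split over any subgroup. Otherwise $G$ acts on a tree as in (BS2). The elements $a$, $b$ and $ab\colon z\mapsto\omega^2z+\omega$ have order $3$, so each fixes a vertex \cite{Serre}. If an automorphism $\gamma$ of a tree fixes a vertex and $p$ is the fixed vertex nearest to a vertex $y$, then $\gamma$ maps $[p,y]$ to $[p,\gamma y]$, and these segments have no common first edge, since its other endpoint would be a nearer fixed vertex; so $p$ is the midpoint of $[y,\gamma y]$. Let $y$ be fixed by $ab$. Then $by=a^{-1}y$, and the midpoint of $[y,by]$ is a vertex fixed by $b$ and by $a^{-1}$, hence by $G$, a contradiction.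

The hypothesis $AH=A$ fails: $a\tau_n(0)=n\omega$, so the coset $aH$ passes from $A^*$ to $A$. Correspondingly $H\cap a^{-1}Ha=1$ and $e(H,1)=2$. Finally, the stabilizers $H$ and $H^a$ of $A$ and $aA=\{g:\operatorname{Im}\omega^{-1}g(0)>0\}$ meet trivially, and all four corners have infinite coboundary. Indeed, $\tau_n\tau_\omega\in A$ and $\tau_n\notin A$, and both lie in $aA$ for $n<0$ and in $aA^*$ for $n>0$; so each corner separates infinitely many pairs $\tau_n,\tau_n\tau_\omega$, which are at a fixed distance in the Cayley graph.
\end{example}

The second example shows what $AH=A$ gains in the same situation.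

\begin{example}\label{ex:free}
Let $G$ be free on $a,c,t$, let $S=\{a^{\pm1},c^{\pm1},t^{\pm1}\}$ and $H=\langle a\rangle$. For a reduced word $u\neq1$ let $\mathrm{Cone}(u)$ be the set of elements whose reduced word begins with $u$. Its coboundary consists of the edge of the Cayley tree from $u$ to its predecessor, in both orientations. Put
\[
A=\bigcup_{n\in\mathbb Z}\bigl(\mathrm{Cone}(a^nt)\cup\mathrm{Cone}(a^nct)\bigr).
\]
Then $HA=A$, and $AH=A$ because right multiplication by $a^{\pm1}$ cannot cancel the letter $t$. The coboundary is $\delta A=H\cdot\{(1,t),(t,t^{-1}),(c,t),(ct,t^{-1})\}$. The infinite sets $\mathrm{Cone}(t)\subset A$ and $\mathrm{Cone}(t^{-1})\subset A^*$ meet each $H$-orbit at most once. So $A$ satisfies the hypotheses of Theorem~\ref{thm:B}.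

The translate $cA$ is the union of the cones of the words $ca^nt$ and $ca^nct$. It crosses $A$: we have $A\cap cA=\mathrm{Cone}(ct)$, and the other corners contain $t$, $cat$ and $1$. An element $g$ that preserves $\{A,A^*\}$ sends $(1,t)$ to $(g,t)\in\delta A$, so $g\in H\cup Hc$, and $g\notin Hc$ because $cA\notin\{A,A^*\}$. Thus $G_A=H$, $G_{cA}=H^c$, and $G_A\cap G_{cA}=1$. As in Example~\ref{ex:plane}, two translates with non-commensurable stabilizers cross. But now one corner, $E=A\cap cA$, has finite coboundary.

Here is a reason that does not use the tree. An edge of $\delta E$ is an edge of $\delta A$ with an endpoint in $cA$, or an edge of $\delta(cA)$ with an endpoint in $A$. Consider the first kind. Fix an endpoint $z$ of one of the four orbit representatives of $\delta A$, and let $h\in H$ with $hz\in cA$. Then $h^{-1}cA$ contains $z$. It does not contain $1$: otherwise $h\in cA$, and right $H$-invariance would give $1\in cA$. So $h^{-1}cA$ separates $1$ from $z$. Only finitely many translates of $A$ do that, and $h\mapsto h^{-1}cA$ is injective on $H$. So there are finitely many $h$. For the second kind, use $H^c$ and the point $c\notin A$ in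 place of $H$ and $1\notin cA$. In short, $G_A$ fixes the point $H$ of $G/H$, $G_{cA}$ fixes the point $cH$, and the good corner is formed by the side of each set that misses the fixed point belonging to the other.

The new set $E$ is infinite, with infinite complement and trivial stabilizer. It is one side of an edge of the Cayley tree, its translates are nested, and it corresponds to the splitting of $G$ as an HNN extension of $\langle a,c\rangle$ over the trivial group. In general one such step does not suffice, and the main point is to show that the process stops.
\end{example}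

\section{Theorems~\ref{thm:A} and~\ref{thm:C} follow from Theorem~\ref{thm:B}}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:A}, assuming Theorem~\ref{thm:B}]
Assume that $e(H,H\cap g^{-1}Hg)\le1$ for all $g\in G$. By Lemma~\ref{lem:ends} there is $M\subset H\backslash G$ with finite coboundary in $H\backslash\Gamma(G;S)$ such that $M$ and its complement are infinite. We change $M$ on a finite set to make it invariant under the right action of $H$ on $H\backslash G$.

A vertex $x$ lies in $M\triangle Ms$ if and only if the edge from $xs^{-1}$ to $x$ labeled $s$ is in the coboundary of $M$. So $M\triangle Ms$ is finite for $s\in S$. Since $M\triangle Mgs\subset(M\triangle Ms)\cup(M\triangle Mg)s$, the set $M\triangle Mg$ is finite for all $g\in G$.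

Let $S_H$ be a finite symmetric generating set of $H$; this is the only place where $H$ must be f.g. The stabilizer of $Hg$ in $H$ is $H'=H\cap g^{-1}Hg$, so the orbit $O$ of $Hg$, with an edge from $x$ to $xt$ for $x\in O$ and $t\in S_H$, is the graph $H'\backslash\Gamma(H;S_H)$. If exactly one of $x,xt$ lies in $M$, then $xt$ lies in the finite set $Z=\bigcup_{t\in S_H}M\triangle Mt$. This has two consequences. First, $M\cap O$ has finite coboundary in $O$, so $M\cap O$ or $O\setminus M$ is finite by Lemma~\ref{lem:ends} and $e(H,H')\le1$. Second, if $M\cap O\notin\{\emptyset,O\}$, then $O$ meets $Z$, because the graph on $O$ is connected; so this happens for finitely many orbits $O$ only.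

For each of these orbits remove $M\cap O$ from $M$ if it is finite, and otherwise add $O\setminus M$. The resulting set $M'$ satisfies $M'H=M'$ and differs from $M$ in a finite set, so it has finite coboundary and is infinite with infinite complement. Its preimage $A=\{g:Hg\in M'\}$ satisfies the hypotheses of Theorem~\ref{thm:B}, which gives the splitting.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}, assuming Theorem~\ref{thm:B}]
Given $L$ and $A$, Theorem~\ref{thm:B} for the subgroup $L$ gives a splitting over some $K\le_vL\le H$. Conversely, let $G$ split over $K\le_vH$, let $A$ be as in Lemma~\ref{lem:split-to-set}, and put $L=K\cap H$. Then $LA=A=AL$ since $L\le K$, and $L$-finite means the same as $K$-finite by (V3), since $L\sim K$.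
\end{proof}

\section{From a finite cut to a tree}\label{sec:finite}

\subsection*{Ultrafilters}
Both the tree in this section and the graph in Section~\ref{sec:graph} have as vertices consistent choices of one side of each cut in a family. Let $(\mathcal P,\le,*)$ be a partially ordered set with an order-reversing involution such that $U\not\le U^*$ for all $U$. A \emph{conflict} is a pair $U,W$ with $U\le W^*$, equivalently $W\le U^*$. An element is never in conflict with itself, and $U,U^*$ is always a conflict. An \emph{ultrafilter} is a subset of $\mathcal P$ that contains exactly one of $U,U^*$ for each $U$ and contains no conflict. The model is a family of nonempty subsets of a set, closed under complements and ordered by inclusion: a conflict is a pair of disjoint sets, and the members containing a given point form an ultrafilter. If two ultrafilters differ only in that one contains $U$ and the other $U^*$, we say that they differ by a \emph{flip} of $\{U,U^*\}$.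

\begin{lemma}\label{lem:ultra}
\begin{itemize}
\item[(a)] A conflict-free set $p$ that meets all but finitely many pairs $\{U,U^*\}$ is contained in an ultrafilter.
\item[(b)] If $p,q$ are ultrafilters and $p\setminus q$ is finite, then $q$ is obtained from $p$ by a finite sequence of flips through ultrafilters.
\end{itemize}
\end{lemma}

\begin{proof}
(a) It suffices to decide one more pair. Suppose that $p$ misses $\{U,U^*\}$ and that both $p\cup\{U\}$ and $p\cup\{U^*\}$ contain conflicts. Then there are $Y,Z\in p$ with $Y\le U^*$ and $Z\le U$. Hence $Z\le U\le Y^*$, which is a conflict in $p$.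

(b) If $p\setminus q=\emptyset$ then $p=q$. Otherwise let $U$ be minimal in $p\setminus q$ and put $p'=(p\setminus\{U\})\cup\{U^*\}$. A conflict in $p'$ involves $U^*$, so it gives $Y\in p\setminus\{U\}$ with $Y\le U$. If $Y\in q$, then $Y,U^*$ is a conflict in $q$; if $Y\notin q$, then $U$ is not minimal. So $p'$ is an ultrafilter with $|p'\setminus q|=|p\setminus q|-1$, and we induct.
\end{proof}

\subsection*{The statement}
Let a group $G$ act on a connected graph $\Psi$ with vertex set $\mathcal V$, whose edges are two-element subsets of $\mathcal V$. The graph need not be locally finite. Fix a vertex $o$. For $C\subset\mathcal V$ let $C^*=\mathcal V\setminus C$, let $\delta C$ be the set of edges with exactly one endpoint in $C$, and let $C^\sharp=\{g\in G:go\in C\}$. Then $(gC)^\sharp=gC^\sharp$, and $\sharp$ commutes with unions and complements. The \emph{sides} of $C$ are $C$ and $C^*$. Let $\mathcal F$ be the family of all $C\subset\mathcal V$ such that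
\begin{itemize}
\item[(F1)] $\delta C$ is finite and nonempty;
\item[(F2)] the stabilizers $G_\epsilon$, $\epsilon\in\delta C$, are commensurable to each other;
\item[(F3)] neither $C^\sharp$ nor $(C^*)^\sharp$ is $G_C$-finite.
\end{itemize}
The family $\mathcal F$ is invariant under $G$ and under complements. Condition (F3) measures the size of a side in $G$, where the action is free; it will prevent the tree from having a fixed point. Condition (F2) replaces the finiteness of edge stabilizers.

\begin{proposition}\label{prop:finite}
If $\mathcal F\neq\emptyset$, then $G$ splits over a subgroup commensurable with $G_\epsilon$ for some edge $\epsilon$ of $\Psi$.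
\end{proposition}

If $H$ is finite in Theorem~\ref{thm:B}, let $\Psi$ be the graph on $G$ with edges $\{x,xs\}$, $s\in S\setminus\{1\}$, and let $o=1$. Edge stabilizers have order at most $2$, $\delta A$ is finite, $G_A$ is finite by (V4), and $A^\sharp=A$. So $A\in\mathcal F$ and $G$ splits over a finite subgroup. The hypothesis $AH=A$ is not needed in this case.

\begin{lemma}\label{lem:stab}
\begin{itemize}
\item[(a)] If $C$ satisfies \textup{(F1)} and \textup{(F2)}, then $G_C\sim G_\epsilon$ for $\epsilon\in\delta C$.
\item[(b)] For $D\in\mathcal F$ and $p,p'\in\mathcal V$, only finitely many translates $gD$ separate $p$ and $p'$.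
\item[(c)] If $C,D\in\mathcal F$ and $G_D\not\le_vG_C$, then all endpoints of edges of $\delta D$ lie in one side of $C$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $G_C$ permutes the finite set $\delta C$, so $G_C\le_vG_\epsilon$ by (V2). Conversely, by (F1) and (F2) a finite-index subgroup $L$ of $G_\epsilon$ fixes all endpoints of edges of $\delta C$. For $l\in L$ the sets $C$ and $lC$ have the same coboundary, so $C\triangle lC$ has empty coboundary, and $lC\in\{C,C^*\}$ as $\Psi$ is connected. Since $l$ fixes a vertex of $C$, we get $lC=C$.

(b) Join $p$ to $p'$ by a path. It suffices to fix an edge $\epsilon$ and count the translates $gD$ with $\epsilon\in\delta(gD)$. For each of the finitely many $\epsilon_i\in\delta D$, the elements $g$ with $g\epsilon_i=\epsilon$ form the empty set or a coset $G_\epsilon t_i$. As $\epsilon\in\delta(t_iD)$, part (a) gives $G_\epsilon\le_vG_{t_iD}$, so the orbit $G_\epsilon t_iD$ is finite by (V2).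

(c) Suppose that $C$ separates two such endpoints $p,p'$. A finite-index subgroup $L$ of $G_D$ fixes $p$ and $p'$, so $lC$ separates them for all $l\in L$. By (b) the orbit $LC$ is finite, so $G_D\le_vL\le_vG_C$.
\end{proof}

Part (a) and (V3) give the criterion that we use to recognize members of $\mathcal F$: \emph{if $\delta E$ is finite and nonempty, $G_\epsilon\sim K$ for all $\epsilon\in\delta E$, and neither $E^\sharp$ nor $(E^*)^\sharp$ is $K$-finite, then $E\in\mathcal F$.}

\subsection*{Minimal cuts}
Two sets $C,D\subset\mathcal V$ \emph{cross} if they are not nested, that is, if all four corners are nonempty. Let $k=\min\{|\delta C|:C\in\mathcal F\}$ and $\mathcal M=\{C\in\mathcal F:|\delta C|=k\}$.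

\begin{lemma}\label{lem:min}
Let $C,D\in\mathcal M$.
\begin{itemize}
\item[(a)] $C$ and $C^*$ induce connected subgraphs.
\item[(b)] If $G_C\not\sim G_D$, then $C$ and $D$ are nested.
\item[(c)] If $C$ and $D$ cross, then $C\cap D,\ C^*\cap D^*\in\mathcal M$ or $C\cap D^*,\ C^*\cap D\in\mathcal M$.
\end{itemize}
\end{lemma}

\begin{proof}
Parts (a) and (b) rest on one observation: \emph{a side $C'$ of $C$ cannot be written as $E_1\sqcup E_2$ with $E_1,E_2$ nonempty and no edge between $E_1$ and $E_2$.} Indeed, in that case $\delta C=\delta E_1\sqcup\delta E_2$, and both parts are nonempty as $\Psi$ is connected, so $|\delta E_i|<k$. One of $E_1^\sharp,E_2^\sharp$ is not $G_C$-finite because their union $(C')^\sharp$ is not, and $(E_i^*)^\sharp\supset((C')^*)^\sharp$ is not $G_C$-finite. By the criterion this $E_i$ lies in $\mathcal F$, contradicting the choice of $k$. This is (a).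

(b) By symmetry let $G_D\not\le_vG_C$. By Lemma~\ref{lem:stab}(c) some side $C'$ of $C$ contains no endpoint of an edge of $\delta D$. So there is no edge between $C'\cap D$ and $C'\cap D^*$, and one of these corners is empty.

(c) By (b), $G_D\sim K:=G_C$. Call a corner $X$ light if $X^\sharp$ is $K$-finite. Two corners whose union is a side of $C$ or of $D$ are not both light, by (F3). So if a corner is light, its two neighbors are not, and these are opposite to each other. In any case there is a pair $E_1,E_2$ of opposite corners that are not light; replacing $D$ by $D^*$, let $E_1=C\cap D$ and $E_2=C^*\cap D^*$. Each $\delta E_i$ is nonempty and contained in $\delta C\cup\delta D$, so its edge stabilizers are commensurable with $K$, and $E_i^*$ contains a side of $C$. So $E_i\in\mathcal F$. An edge in both $\delta E_1$ and $\delta E_2$ joins $E_1$ to $E_2$ and lies in both $\delta C$ and $\delta D$. Hence $|\delta E_1|+|\delta E_2|\le|\delta C|+|\delta D|=2k$, and $|\delta E_1|=|\delta E_2|=k$.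
\end{proof}

Minimal cuts can still cross. We next show that a minimal cut is crossed by finitely many others, so that the number of crossings can be minimized as well.

\begin{lemma}\label{lem:tight}
In a connected graph, for every edge $\epsilon$ and $k\ge1$ there are finitely many vertex sets $D$ such that $\epsilon\in\delta D$, $|\delta D|=k$, and $D$ and $D^*$ induce connected subgraphs.
\end{lemma}

\begin{proof}
We induct on $k$, for all connected graphs at once. For $k=1$ the coboundary $\{\epsilon\}$ determines $\{D,D^*\}$. Let $k\ge2$ and suppose that some such $D$ exists. Then the graph remains connected after deleting $\epsilon$, since a second edge joins $D$ to $D^*$. Fix a path $\pi$ in the smaller graph between the endpoints of $\epsilon$. For every $D$ as in the statement, $\pi$ joins $D$ to $D^*$ and so has an edge in $\delta D\setminus\{\epsilon\}$. This set is the coboundary of $D$ in the smaller graph, it has $k-1$ elements, and $D,D^*$ still induce connected subgraphs. Apply the induction hypothesis to each edge of $\pi$.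
\end{proof}

\begin{lemma}\label{lem:chi}
For $C\in\mathcal M$, the number $\chi(C)$ of sets $D\in\mathcal M$ that cross $C$ is finite.
\end{lemma}

\begin{proof}
Let $\Theta$ be a finite connected subgraph containing all endpoints of edges of $\delta C$. Let $D\in\mathcal M$ cross $C$. Each side of $D$ is connected by Lemma~\ref{lem:min}(a) and meets $C$ and $C^*$, so it contains an edge of $\delta C$. Thus $\Theta$ meets both sides of $D$, and $\delta D$ contains an edge of $\Theta$. Lemma~\ref{lem:tight} bounds the number of such $D$.
\end{proof}

\begin{lemma}\label{lem:nested}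
If $C\in\mathcal M$ minimizes $\chi$, then $C$ is nested with all its translates.
\end{lemma}

\begin{proof}
Suppose that $C$ crosses $gC$. By Lemma~\ref{lem:min}(c) there is $D\in\{gC,gC^*\}$ with $E_1=C\cap D$ and $E_2=C^*\cap D^*$ in $\mathcal M$, and $\chi(D)=\chi(C)$. Note that $X$ is nested with $Y$ if and only if some side of $X$ is contained in some side of $Y$. Let $X\in\mathcal M$.

\emph{If $X$ is nested with $C$ or with $D$, it is nested with $E_1$ or with $E_2$.} A side of $X$ contained in $C$ or $D$ lies in $E_2^*$, and one contained in $C^*$ or $D^*$ lies in $E_1^*$.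

\emph{If $X$ is nested with both $C$ and $D$, it is nested with both $E_1$ and $E_2$.} By the symmetry $(C,D)\leftrightarrow(C^*,D^*)$ it suffices to treat $E_1$. If a side of $X$ lies in $C^*$ or $D^*$, it lies in $E_1^*$. Otherwise there are sides $X'\subset C$ and $X''\subset D$ of $X$. If $X''=(X')^*$, then $C\cup D=\mathcal V$ and $E_2=\emptyset$, which is false. So $X'=X''\subset E_1$.

Hence each $X\in\mathcal M$ crosses at most as many of $E_1,E_2$ as of $C,D$. For $X=C$ the inequality is strict: $C$ crosses $D$, while $E_1\subset C$ and $E_2\subset C^*$. Summing over $X$ gives $\chi(E_1)+\chi(E_2)<\chi(C)+\chi(D)=2\chi(C)$, contrary to the choice of $C$.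
\end{proof}

\subsection*{The tree}

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
Let $C$ be as in Lemma~\ref{lem:nested} and let $\mathcal N=\{gC,gC^*:g\in G\}$, ordered by inclusion. Any two members are nested. For $p\in\mathcal V$ let $\sigma_p=\{D\in\mathcal N:p\in D\}$; these ultrafilters differ from each other in finitely many elements by Lemma~\ref{lem:stab}(b), and $g\sigma_p=\sigma_{gp}$. Let $T$ be the graph whose vertices are the ultrafilters on $\mathcal N$ that differ from $\sigma_o$ in finitely many elements, two being adjacent if they differ by a flip. Then $G$ acts on $T$, and $T$ is connected by Lemma~\ref{lem:ultra}(b).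

\emph{Each pair $\{D,D^*\}$ is flipped by exactly one edge of $T$.} There is such an edge on any path from $\sigma_p$ to $\sigma_q$ with $p\in D$, $q\in D^*$. For uniqueness, choose for each other pair $\{X,X^*\}$ sides $D'$ of $D$ and $X'$ of $X$ with $D'\subset X'$. Let $\{\sigma,\sigma'\}$ be an edge flipping $\{D,D^*\}$. The endpoint containing $D'$ cannot contain $(X')^*$, so it contains $X'$, and so does the other endpoint. Thus $\sigma$ and $\sigma'$ are determined by $D$.

Every path from an ultrafilter containing $D$ to one containing $D^*$ passes through this edge. So every edge disconnects $T$, and $T$ is a tree. Edges correspond equivariantly to pairs, so there is one orbit of edges, and the edge $e$ belonging to $\{C,C^*\}$ has stabilizer $G_e=G_{\{C,C^*\}}$. The subgroup $G_C$, of index at most $2$, fixes both endpoints of $e$, and the elements of $G_e\setminus G_C$ interchange them.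

\emph{$G$ fixes no vertex.} Let $\sigma$ be fixed. Interchanging $C$ and $C^*$ if necessary, let $C^*\in\sigma$. Then $gC^*\in\sigma$ and $gC\notin\sigma$ for all $g$. As $\sigma_o\setminus\sigma$ is finite, $o$ lies in finitely many translates $t_1C,\dots,t_mC$. If $g\in C^\sharp$, then $o\in g^{-1}C$, so $g^{-1}C=t_jC$ and $g\in G_Ct_j^{-1}$ for some $j$. So $C^\sharp$ is $G_C$-finite, against (F3). \emph{Also $G\neq G_e$}, since otherwise $|G:G_C|\le2$ and every subset of $G$ is $G_C$-finite.

If there are no inversions, then $G_e=G_C$, and by (BS1) $G$ is an HNN extension with associated subgroup $G_C$, or $G=G_u*_{G_C}G_v$ with $u,v$ the endpoints of $e$. In the second case $G_u=G_C$ would give $G=G_v$, and $G_v=G_C$ would give $G=G_u$; both are excluded. If there are inversions, then $G_e\neq G_C$. Subdivide every edge at its midpoint. Now there are no inversions, the half-edges form one orbit, a half of $e$ has stabilizer $G_C$, and its endpoints, a vertex $u$ and the midpoint of $e$, are in different orbits. So $G=G_u*_{G_C}G_e$, and $G_u\neq G_C$ because $G\neq G_e$. In all cases $G$ splits over $G_C$, and $G_C\sim G_\epsilon$ for $\epsilon\in\delta C$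 by Lemma~\ref{lem:stab}(a).
\end{proof}

\section{Cuts and their corners}\label{sec:cuts}

From now on $G$, $H$ and $A$ are as in Theorem~\ref{thm:B}. We want a graph $\Psi$ to which Proposition~\ref{prop:finite} applies. Its vertices will be ultrafilters on a $G$-invariant family $\mathcal U$ of subsets of $G$, its edges will be flips, and the finite cut will be the set of vertices containing a given $U\in\mathcal U$. The group $G_U$ permutes the edges that flip $\{U,U^*\}$, so finiteness requires that $G_U$ move each such edge to finitely many places. But an edge records a side of every other $W\in\mathcal U$. If $G_U\not\le_vG_W$, the orbit $G_UW$ is infinite, and we need a rule that forces the side of $W$ chosen at an edge flipping $U$. Nestedness of $U$ and $W$ is such a rule. So we look for a family in which members with non-commensurable stabilizers are nested up to a small error.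

All sets considered will be right $H$-invariant, that is, unions of cosets $xH$. The stabilizer of $xH$ for the left action on $G/H$ is $H^x$, so
\begin{equation}\label{eq:star}
\text{if } BH=B \text{ and } l\in H^x,\quad\text{then}\quad x\in B\iff lx\in B\iff x\in l^{-1}B .
\end{equation}
This is the form in which $AH=A$ enters the proof. For $K\le G$ let
\[
\mathrm{base}(K)=\{x\in G:K\le_vH^x\},
\]
the set of $x$ such that $xH$ has a finite $K$-orbit in $G/H$. If $L\le_vK$ then $\mathrm{base}(L)\supset\mathrm{base}(K)$, and $\mathrm{base}(gKg^{-1})=g\,\mathrm{base}(K)$.

\begin{definition}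
A \emph{cut} is a set $B\subset G$ with $BH=B$ and $\emptyset\neq B\neq G$ such that $\delta B$ is $G_B$-finite and $\mathrm{base}(B):=\mathrm{base}(G_B)$ is nonempty. Its \emph{sides} are $B$ and $B^*$, and it \emph{separates} $x,y$ if exactly one of them lies in $B$. The cut is \emph{nontrivial} if neither side is $G_B$-finite.
\end{definition}

Translates and complements of (nontrivial) cuts are (nontrivial) cuts, and $G_{B^*}=G_B$. The set $A$ is a nontrivial cut with $G_A\sim H$: we have $H\le G_A$, and $G_A$ acts freely on the nonempty $H$-finite set $\delta A$, so $|G_A:H|<\infty$ by (V4), and $1\in\mathrm{base}(A)$.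

\begin{lemma}\label{lem:locfin}
For a cut $B$ and $x,y\in G$, only finitely many translates $gB$ separate $x,y$.
\end{lemma}

\begin{proof}
Join $x$ to $y$ by a path. It suffices to show that an edge $e$ lies in $\delta(gB)$ for finitely many sets $gB$. Write $\delta B=G_Be_1\cup\dots\cup G_Be_n$. If $g^{-1}e=ke_i$ with $k\in G_B$, then $gk$ is the unique element $t_i$ with $t_ie_i=e$, and $gB=gkB=t_iB$.
\end{proof}

The next lemma is the argument of Example~\ref{ex:free}. Seen from a point $x$ that $L$ virtually fixes, the far side of a cut contains little of an $L$-orbit.

\begin{lemma}\label{lem:shadow}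
Let $B'$ be a side of a cut $B$, let $L\le G$, and let $x\in\mathrm{base}(L)\setminus B'$. If $Y\subset G$ is $L$-finite, then $Y\cap B'$ is $(L\cap G_B)$-finite. If $Y\subset\mathcal E$ is $L$-finite, then the set of edges of $Y$ with an endpoint in $B'$ is $(L\cap G_B)$-finite.
\end{lemma}

\begin{proof}
The group $L_0=L\cap H^x$ has finite index in $L$, so we may assume that $Y=L_0y$ is one orbit. Let $z=y$ in the first case, and let $z$ be an endpoint of $y$ in the second. If $l\in L_0$ and $lz\in B'$, then $l^{-1}B'$ contains $z$, and it does not contain $x$ by \eqref{eq:star}. By Lemma~\ref{lem:locfin}, $l^{-1}B'$ takes finitely many values $l_j^{-1}B'$. If $l^{-1}B'=l_j^{-1}B'$, then $l\in(L_0\cap G_B)l_j$ and $ly\in(L\cap G_B)\,l_jy$.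
\end{proof}

\begin{lemma}\label{lem:oneside}
Let $L\le G$ and let $B$ be a cut. If $B$ separates two points of $\mathrm{base}(L)$, then $L\le_vG_B$. So if $L\not\le_vG_B$, then some side of $B$ is disjoint from $\mathrm{base}(L)$.
\end{lemma}

\begin{proof}
Let $B$ separate $x,y\in\mathrm{base}(L)$. For $l$ in the finite-index subgroup $L\cap H^x\cap H^y$ of $L$, the set $lB$ separates $x,y$ by \eqref{eq:star}. By Lemma~\ref{lem:locfin} the orbit of $B$ under this subgroup is finite; apply (V2).
\end{proof}

\begin{lemma}\label{lem:corner}
Let $B,C$ be cuts with sides $B',C'$, and put $J=G_B\cap G_C$ and $E=B'\cap C'$. Assume that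
\begin{itemize}
\item[(i)] $G_B\le_vG_C$ or $\mathrm{base}(B)\not\subset C'$, and
\item[(ii)] $G_C\le_vG_B$ or $\mathrm{base}(C)\not\subset B'$.
\end{itemize}
Then $\delta E$ is $J$-finite. If $E\neq\emptyset$, then $E$ is a cut and $G_E\sim J$.
\end{lemma}

\begin{proof}
An edge of $\delta E$ has one endpoint in $E$ and the other outside $B'$ or outside $C'$. So $\delta E\subset X_1\cup X_2$, where $X_1$ is the set of edges of $\delta B$ with an endpoint in $C'$ and $X_2$ is the set of edges of $\delta C$ with an endpoint in $B'$. If $G_B\le_vG_C$, then $G_B\sim J$ and all of $\delta B$ is $J$-finite. Otherwise there is $x\in\mathrm{base}(B)\setminus C'$, and $X_1$ is $J$-finite by Lemma~\ref{lem:shadow} with $L=G_B$. The same argument with (ii) applies to $X_2$. Let $E\neq\emptyset$. Since $E\subset B'\neq G$, the set $\delta E$ is nonempty; $G_E\ge J$ acts freely on it, so $|G_E:J|<\infty$ by (V4). Finally $EH=E$, and $G_E\le_vJ\le G_B$ gives $\mathrm{base}(E)\supset\mathrm{base}(B)\neq\emptyset$.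
\end{proof}

If neither of $G_B,G_C$ is virtually contained in the other, Lemma~\ref{lem:oneside} provides sides $B',C'$ as in Lemma~\ref{lem:corner}. Then either the corner $E$ is $J$-finite, which is the almost-nestedness we want, or it is a nontrivial cut whose stabilizer has infinite index in $G_B$, and we may start again with $E$. Subgroups can descend forever, so we need a bounded quantity that increases at each such step.

\section{Depth and the extremal cut}\label{sec:depth}

The quantity counts translates of $A$ near an edge of $\delta B$ that are virtually fixed by $G_B$. It is bounded because the number of translates near an edge is bounded, and it can only grow when the stabilizer shrinks. To make it grow strictly, each cut must remember the translates of $A$ from which it was built.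

Let $w_0=\{A,A^*\}$. The \emph{walls} are the translates $gw_0=\{gA,gA^*\}$; they form a set $\mathcal W$, and a wall separates two points if its sides do. For a wall $w$ let $\beta(w)=\{g:gw_0=w\}$. This is a left coset of $G_{w_0}$, in which $G_A$ has index at most $2$ and $H$ has finite index. Therefore $\beta(w)$ is a finite union of cosets $gH$, and
\begin{equation}\label{eq:beta}
G_w\sim G_{gA}\sim H^g\qquad\text{for } g\in\beta(w).
\end{equation}

\begin{definition}\label{def:supported}
A cut $B$ is \emph{supported} by a finite set $Q\subset\mathcal W$ if
\begin{itemize}
\item[(S1)] any two points separated by $B$ are separated by a wall in $Q$;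
\item[(S2)] $G_B\le_vG_w$ for all $w\in Q$;
\item[(S3)] whenever $L\le G$, $y\in\mathrm{base}(L)$, $B$ separates $y$ and $z$, and $L\le_vG_w$ for every $w\in Q$ separating $y$ and $z$, then $L\le_vG_B$.
\end{itemize}
\end{definition}

Condition (S1) says that $B$ is a Boolean combination of sides of walls in $Q$, and (S2) that $G_B$ virtually fixes these walls. Condition (S3) is a local converse of (S2): if $L\not\le_vG_B$, the failure is witnessed by a wall of $Q$ lying \emph{between $y$ and $z$}, not merely by some wall of $Q$. This is what will place the witness near a given edge. The cut $gA$ is supported by $\{gw_0\}$, by \eqref{eq:beta}. If $Q$ supports $B$, then it supports $B^*$, and $gQ$ supports $gB$.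

\begin{lemma}\label{lem:support}
In Lemma~\ref{lem:corner}, if $B,C$ are supported by $Q_B,Q_C$ and $E\neq\emptyset$, then $E$ is supported by $Q_B\cup Q_C$.
\end{lemma}

\begin{proof}
If $E$ separates two points, then so does $B$ or $C$; this gives (S1). Condition (S2) holds since $G_E\le_vG_B$ and $G_E\le_vG_C$. Let $L,y,z$ be as in (S3) for $E$ and $Q_B\cup Q_C$. By symmetry let $B$ separate $y,z$. Then $L\le_vG_B$ by (S3) for $B$. We claim that $L\le_vG_C$; then $L\le_vJ\le G_E$. If $C$ separates $y,z$, this is (S3) for $C$. Otherwise $y,z\in C'$, since one of them lies in $E$. Now use hypothesis (i). If $G_B\le_vG_C$, the claim follows by transitivity. If there is $b\in\mathrm{base}(B)\setminus C'$, then $b\in\mathrm{base}(L)$, the cut $C$ separates $b$ and $y$, and the claim follows from Lemma~\ref{lem:oneside}.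
\end{proof}

For an edge $e$ let $\Delta(e)$ be the set of walls separating its endpoints, and let $N(e)$ consist of $\Delta(e)$ and of all walls that separate an endpoint of $e$ from a point of $\beta(w)$ for some $w\in\Delta(e)$. The set $N(e)$ is finite. Indeed, $\Delta(e)$ is finite by Lemma~\ref{lem:locfin}; whether a wall separates $z$ from $g$ depends only on $z$ and the coset $gH$, because $AH=A$; and each $\beta(w)$ is a finite union of such cosets, so Lemma~\ref{lem:locfin} is applied finitely many times. Since $N(ge)=gN(e)$ and $\mathcal E$ has $|S|$ orbits, there is a constant $d$ with $|N(e)|\le d$ for all $e$. For $K\le G$ define the \emph{depth}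
\[
r_K(e)=\#\{w\in N(e):K\le_vG_w\}\le d .
\]
It depends only on the commensurability class of $K$, it satisfies $r_{K'}(e)\ge r_K(e)$ for $K'\le_vK$, and $r_{gKg^{-1}}(ge)=r_K(e)$. For a supported cut $B$ put $\rho(B)=\min\{r_{G_B}(e):e\in\delta B\}$.

\begin{lemma}[depth gain]\label{lem:gain}
Let $B,C$ be supported cuts with $G_B\not\le_vG_C$, let $C'$ be a side of $C$ with $\mathrm{base}(B)\cap C'=\emptyset$, and let $J=G_B\cap G_C$. If $e\in\delta B$ has an endpoint $z\in C'$, then $r_J(e)\ge r_{G_B}(e)+1$.
\end{lemma}

\begin{proof}
Let $Q_B,Q_C$ be the supports. By (S1) there is $w\in Q_B\cap\Delta(e)$; let $g\in\beta(w)$. By (S2) and \eqref{eq:beta}, $G_B\le_vG_w\sim H^g$, so $g\in\mathrm{base}(B)$ and $g\notin C'$. Thus $C$ separates $g$ and $z$. As $G_B\not\le_vG_C$, condition (S3) for $C$, with $L=G_B$ and $y=g$, yields $w'\in Q_C$ separating $g,z$ with $G_B\not\le_vG_{w'}$. Then $w'\in N(e)$ by the definition of $N(e)$, and $J\le G_C\le_vG_{w'}$ by (S2). So $w'$ is counted in $r_J(e)$ but not in $r_{G_B}(e)$, while every wall counted in $r_{G_B}(e)$ is counted in $r_J(e)$.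
\end{proof}

The wall $w'$ separates $z$ from $g$, and the proof gives no reason for it to separate the endpoints of $e$. This is why depth is counted in $N(e)$ rather than in $\Delta(e)$.

\begin{example}\label{ex:free2}
Continue Example~\ref{ex:free} and let $e=(c,t)$. We have $g^{-1}e\in\delta A$ if and only if $g^{-1}c\in H\cup Hc$, that is, $g\in cH\cup H$. So $\Delta(e)=\{w_0,cw_0\}$, with $\beta(w_0)=H$ and $\beta(cw_0)=cH$. A wall that separates two points has an edge labeled $t^{\pm1}$ of its coboundary on the geodesic between them, and the geodesics from $c$ or $ct$ to $H\cup cH$ contain no such edge except $e$. Hence $N(e)=\{w_0,cw_0\}$. Edges labeled $t^{\pm1}$ are translates of $e$ or of its reverse, and $N$ is empty for the other edges, so $d=2$. Since $H\cap H^c=1$, we get $r_H(e)=1$, whereas $r_{\{1\}}(e)=2$. The corner $E=\mathrm{Cone}(ct)$ has $\rho(E)=2=d$, the largest possible value, while $\rho(A)\le1$.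
\end{example}

Let $\mathcal S$ be the set of nontrivial supported cuts. It contains $A$. Put $R=\max\{\rho(B):B\in\mathcal S\}\le d$ and $\mathcal S_R=\{B\in\mathcal S:\rho(B)=R\}$.

Maximal depth handles pairs $U,W$ in which neither stabilizer is virtually contained in the other. If $G_W\le_vG_U$ and $G_U\not\le_vG_W$, a corner has stabilizer commensurable with $G_W$, and no depth is gained along $\delta W$. Instead, $U$ divides a side of $W$ into two corners that share out $\delta W$, and as in Section~\ref{sec:finite} we would like to conclude by minimizing the size of the coboundary. The number of $G_W$-orbits on $\delta W$ is not a suitable size, since it changes when $G_W$ is replaced by a subgroup of finite index. We need a count that depends only on the commensurability class.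

For $K\le G$ let $\mathcal W_K=\{w\in\mathcal W:K\le_vG_w\}$, and write $z\approx_Kz'$ if no wall in $\mathcal W_K$ separates $z,z'$. This equivalence relation depends only on the commensurability class of $K$. The group $K$ preserves $\mathcal W_K$, since $K\le_vG_w$ gives $K=kKk^{-1}\le_vG_{kw}$, and so it permutes the classes $[z]$. By (S1) and (S2),
\begin{equation}\label{eq:classes}
\text{a supported cut } B \text{ with } K\le_vG_B \text{ is a union of } {\approx_K}\text{-classes}.
\end{equation}

\begin{lemma}\label{lem:classes}
If $\mathrm{base}(K)\neq\emptyset$, then every $\approx_K$-class has a finite $K$-orbit.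
\end{lemma}

\begin{proof}
Let $b\in\mathrm{base}(K)$ and $z\in G$, and let $D$ be the set of walls in $\mathcal W_K$ separating $b,z$. It is finite by Lemma~\ref{lem:locfin}, so $K_1=K\cap H^b\cap\bigcap_{w\in D}G_w$ has finite index in $K$. Let $k\in K_1$ and $w\in\mathcal W_K$. The wall $w$ separates $b,kz$ if and only if $k^{-1}w$ separates $k^{-1}b,z$. Since $k^{-1}b\in bH$, this holds if and only if $k^{-1}w$ separates $b,z$, that is, $k^{-1}w\in D$, that is, $w\in kD=D$. So $w$ separates $b$ from $kz$ exactly when it separates $b$ from $z$, and $kz\approx_Kz$. Thus $K_1$ fixes $[z]$.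
\end{proof}

For $B\in\mathcal S_R$ let $M(B)=\{e\in\delta B:r_{G_B}(e)=R\}$, the nonempty set of edges of least depth. Let $\overline M(B)$ be the set of pairs $([z],[zs])$ of $\approx_{G_B}$-classes with $(z,s)\in M(B)$, and let $\mu(B)=|\overline M(B)|\ge1$. Since $M(B)$ lies in finitely many orbits $G_B(z_i,s_i)$, each pair has the form $(k[z_i],k[z_is_i])$ with $k\in G_B$, and $\mu(B)<\infty$ by Lemma~\ref{lem:classes}. Also $\mu(gB)=\mu(B)=\mu(B^*)$. Let $\mu_0=\min\{\mu(B):B\in\mathcal S_R\}$. \emph{Fix $B_0\in\mathcal S_R$ with $\mu(B_0)=\mu_0$}, and put
\[
\mathcal U=\{gB_0,\ gB_0^*:g\in G\}\subset\mathcal S_R .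
\]
Every $U\in\mathcal U$ has $\mu(U)=\mu_0$ and $r_{G_U}(e)\ge R$ for all $e\in\delta U$.

\section{Small corners and a partial order}\label{sec:corners}

Call $U,W\in\mathcal U$ \emph{commensurable} if $G_U\sim G_W$. For non-commensurable $U,W$, call a corner \emph{small} if it is $G_U$-finite or $G_W$-finite.

\begin{proposition}\label{prop:small}
Let $U,W\in\mathcal U$ be non-commensurable and $J=G_U\cap G_W$. Exactly one corner $U'\cap W'$ is small. It is $J$-finite, and
\begin{itemize}
\item[$(\alpha)$] if $G_U\not\le_vG_W$ then $\mathrm{base}(U)\cap W'=\emptyset$, and if $G_W\not\le_vG_U$ then $\mathrm{base}(W)\cap U'=\emptyset$.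
\end{itemize}
The other three corners are nonempty.
\end{proposition}

\begin{proof}
\emph{Step 1: there is a $J$-finite corner satisfying $(\alpha)$.}

\emph{Case 1: $G_U\not\le_vG_W$ and $G_W\not\le_vG_U$.} By Lemma~\ref{lem:oneside} there are sides $U',W'$ with $\mathrm{base}(W)\cap U'=\emptyset=\mathrm{base}(U)\cap W'$. Let $E=U'\cap W'$, and assume $E\neq\emptyset$, as otherwise there is nothing to prove. By Lemmas~\ref{lem:corner} and~\ref{lem:support}, $E$ is a supported cut with $G_E\sim J$. Every $e\in\delta E$ is an edge of $\delta U$ with an endpoint in $W'$ or an edge of $\delta W$ with an endpoint in $U'$, so $r_{G_E}(e)=r_J(e)\ge R+1$ by Lemma~\ref{lem:gain}. Hence $\rho(E)>R$, so $E$ is not nontrivial, and $E$ or $E^*$ is $J$-finite. But $E^*\supset(U')^*$ is not $G_U$-finite, hence not $J$-finite. So $E$ is $J$-finite.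

\emph{Case 2: $G_W\le_vG_U$ and $G_U\not\le_vG_W$} (the remaining case is the same with $U,W$ interchanged). Here $J\sim G_W$. By Lemma~\ref{lem:oneside} there is a side $W'$ with $\mathrm{base}(U)\cap W'=\emptyset$. Let $E_1=U\cap W'$ and $E_2=U^*\cap W'$; both satisfy $(\alpha)$. Suppose that neither is $G_W$-finite. By Lemmas~\ref{lem:corner} and~\ref{lem:support} they are supported cuts with $G_{E_i}\sim G_W$, and they are nontrivial because $E_i^*\supset(W')^*$. An edge $e\in\delta E_i$ is of one of two kinds. Either $e\in\delta U$ has an endpoint in $W'$, and then $r_{G_{E_i}}(e)\ge R+1$ by Lemma~\ref{lem:gain}; or $e\in\delta W$, and then $r_{G_{E_i}}(e)=r_{G_W}(e)\ge R$. So $\rho(E_i)\ge R$, and $E_i\in\mathcal S_R$ by the maximality of $R$. Edges in $M(E_i)$ are not of the first kind, so $M(E_i)\subset M(W)$. The relations $\approx_{G_{E_i}}$ and $\approx_{G_W}$ coincide, so $\overline M(E_i)\subset\overline M(W)$. By \eqref{eq:classes} with $K=G_W$, the sets $W'$ and $U$, hence $E_1$ and $E_2$, are unions of classes. A pair in $\overline M(E_i)$ comes from an edge of $\delta E_i\cap\delta W$. Exactly one endpoint of this edge lies in $W'$, and it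 is the endpoint in $E_i$. So exactly one class of the pair lies in $W'$, and this class lies in $E_i$. Hence $\overline M(E_1)\cap\overline M(E_2)=\emptyset$, and
\[
2\mu_0\le\mu(E_1)+\mu(E_2)\le\mu(W)=\mu_0,
\]
which contradicts $\mu_0\ge1$. So some $E_i$ is $G_W$-finite, hence $J$-finite.

\emph{Step 2: the other three corners are not small}; in particular they are nonempty. Let $U'\cap W'$ be the corner from Step 1.

\emph{Claim: if $G_U\not\le_vG_W$, the other corners are not $G_U$-finite.} Let $b\in\mathrm{base}(U)$; then $b\notin W'$ by $(\alpha)$. If $Y=(U')^*\cap W'$ were $G_U$-finite, it would be $J$-finite by Lemma~\ref{lem:shadow} with $L=G_U$, and $W'=Y\cup(U'\cap W')$ would be $G_W$-finite, although $W$ is nontrivial. Now let $X$ be a side of $U$ and suppose that $Y=X\cap(W')^*$ is $G_U$-finite. As $X$ is not $G_U$-finite, there is $x\in X\setminus G_UY$. For $k\in G_U$ we have $kx\in X\setminus Y\subset W'$, so $x\in k^{-1}W'$. For $k\in G_U\cap H^b$ we have $b\notin k^{-1}W'$ by \eqref{eq:star}. So these sets $k^{-1}W'$ separate $x,b$, there are finitely many by Lemma~\ref{lem:locfin}, and $G_U\le_vG_W$ by (V2), a contradiction.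

By symmetry we may assume $G_U\not\le_vG_W$, so the other corners are not $G_U$-finite. If $G_W\le_vG_U$, they are not $G_W$-finite by (V3). If $G_W\not\le_vG_U$, they are not $G_W$-finite by the claim with $U,W$ interchanged.
\end{proof}

For $U,W\in\mathcal U$ write $U\sqsubseteq W$ (almost-inclusion) if $U\cap W^*$ is $G_U$-finite or $G_W$-finite. It is then both, by (V3) if $U,W$ are commensurable and by Proposition~\ref{prop:small} otherwise. The definition is symmetric in the sense that $U\sqsubseteq W\iff W^*\sqsubseteq U^*$, and $U\not\sqsubseteq U^*$ since $U$ is nontrivial. We write $U\to W$ if $U\sqsubseteq W$ and $U,W$ are non-commensurable. For such a pair exactly one of $U\to W$, $U\to W^*$, $U^*\to W$, $U^*\to W^*$ holds. In particular $U\to W\to U$ is impossible, as $U\cap W^*$ and $U^*\cap W$ are different corners.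

\begin{lemma}\label{lem:trans}
The relation $\sqsubseteq$ is transitive.
\end{lemma}

\begin{proof}
Let $U\sqsubseteq W\sqsubseteq Y$. Then $U\cap Y^*\subset(U\cap W^*)\cup Z$ with $Z=U\cap W\cap Y^*$. The set $U\cap W^*$ is $G_U$-finite and $Z$ is $G_W$-finite; we show that $Z$ is $G_U$-finite. If some $x\in\mathrm{base}(W)$ lies outside $U$, this follows from Lemma~\ref{lem:shadow} with $L=G_W$ and the side $U$. So let $\mathrm{base}(W)\subset U$. If $G_W\not\le_vG_U$, then $U\cap W^*$ is the small corner of a non-commensurable pair, and $(\alpha)$ gives $\mathrm{base}(W)\cap U=\emptyset$, which is absurd. So $G_W\le_vG_U$, and (V3) applies.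
\end{proof}

We want an order in which non-commensurable pairs behave as if they were nested. Commensurable pairs may cross in earnest; these crossings are left to Proposition~\ref{prop:finite}, and we compare such pairs only when transitivity forces us to. Define $U\le Y$ if $U=Y$, or $U\to Y$, or $U,Y$ are commensurable and $U\to Z\to Y$ for some $Z\in\mathcal U$. By Lemma~\ref{lem:trans}, $U\le Y$ implies $U\sqsubseteq Y$; for non-commensurable $U,Y$ the relations $\le$, $\to$ and $\sqsubseteq$ coincide.

\begin{lemma}\label{lem:order}
The relation $\le$ is a $G$-invariant partial order on $\mathcal U$, it is reversed by $*$, and $U\not\le U^*$ for all $U$.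
\end{lemma}

\begin{proof}
\emph{Transitivity.} Let $U\le W\le Y$ with $U\neq W\neq Y$. Then $U\sqsubseteq Y$, which suffices if $U,Y$ are non-commensurable. Let them be commensurable. If $W$ is not commensurable to them, then $U\to W\to Y$. If it is, then $U\to Z\to W$ for some $Z$, and $Z\sqsubseteq W\sqsubseteq Y$ gives $Z\to Y$, so $U\to Z\to Y$.

\emph{Antisymmetry.} Let $U\le Y\le U$ with $U\neq Y$. If $U,Y$ are non-commensurable, then $U\to Y\to U$. Otherwise $U\to Z\to Y\sqsubseteq U$ for some $Z$, so $U\to Z\to U$. Both are impossible.

All definitions are $G$-invariant. Reversal follows from $U\to W\iff W^*\to U^*$, and $U\le U^*$ would give $U\sqsubseteq U^*$.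
\end{proof}

The order differs from inclusion where a small corner is nonempty. The next lemma limits how often this happens.

\begin{lemma}\label{lem:orbits}
The pairs $(U,W)\in\mathcal U\times\mathcal U$ with all four corners nonempty form finitely many $G$-orbits.
\end{lemma}

\begin{proof}
Let $\partial U$ be the set of endpoints of edges of $\delta U$. Suppose that a side $W'$ of $W$ misses $\partial U$ and a side $U'$ of $U$ misses $\partial W$. An edge of $\delta(U'\cap W')$ would be an edge of $\delta U$ with an endpoint in $W'$ or an edge of $\delta W$ with an endpoint in $U'$, so there is none, and $U'\cap W'=\emptyset$. Hence, if all corners are nonempty, $W$ separates two points of $\partial U$ or $U$ separates two points of $\partial W$. By symmetry consider the first case. As $\mathcal U$ has at most two orbits, we may fix $U$. Let $b\in\mathrm{base}(U)$ and $K_0=G_U\cap H^b$, and write $\partial U=K_0z_1\cup\dots\cup K_0z_n$. The cut $W$ separates $b$ from some point $kz_j$ with $k\in K_0$. Then $k^{-1}W$ separates $z_j$ from $k^{-1}b\in bH$, hence from $b$. By Lemma~\ref{lem:locfin} there are finitely many possibilities for $k^{-1}W$, and $(U,W)=k(U,k^{-1}W)$.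
\end{proof}

\section{The graph of ultrafilters and the proof of Theorem~\ref{thm:B}}\label{sec:graph}

We consider ultrafilters on $(\mathcal U,\le,*)$. For $x\in G$ let $\sigma_x=\{U\in\mathcal U:x\in U\}$. This set contains one element of each pair, but it has a conflict whenever $x$ lies in a small corner. Let $F_x$ be the set of all $U\in\sigma_x$ with $U\to W^*$ for some $W\in\sigma_x$. Then $g\sigma_x=\sigma_{gx}$ and $gF_x=F_{gx}$, and both sets depend only on the coset $xH$.

\begin{lemma}\label{lem:Fx}
The set $F_x$ is finite, and $\sigma_x\setminus F_x$ is conflict-free.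
\end{lemma}

\begin{proof}
If $U,W\in\sigma_x$ and $U\to W^*$, then $U\cap W$ is the small corner and contains $x$, so all four corners are nonempty by Proposition~\ref{prop:small}. By Lemma~\ref{lem:orbits} such pairs lie in finitely many orbits $G(U,W)$, where $U\cap W\subset Jx_1\cup\dots\cup Jx_n$ and $J=G_U\cap G_W$. If $x\in g(U\cap W)$, then $g^{-1}x=jx_i$ with $j\in J$, so $g(U,W)=gj(U,W)=xx_i^{-1}(U,W)$. So each orbit contributes finitely many pairs.

Let $U,W\in\sigma_x$ with $U\le W^*$; we show that $U$ or $W$ lies in $F_x$. We have $U\neq W^*$, as $x\in U\cap W$. If $U\to W^*$, then $U\in F_x$. Otherwise $U\to Z\to W^*$ for some $Z$. If $x\in Z^*$, then $U\to(Z^*)^*$ shows $U\in F_x$. If $x\in Z$, then $W\to Z^*$ shows $W\in F_x$.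
\end{proof}

By Lemma~\ref{lem:ultra}(a) there is an ultrafilter $o\supset\sigma_1\setminus F_1$. It consists of $\sigma_1\setminus F_1$ and one element of each pair $\{U,U^*\}$ with $U\in F_1$, so $o\triangle\sigma_1$ is finite. For $h\in H$ we have $h\sigma_1=\sigma_h=\sigma_1$ and $hF_1=F_h=F_1$. So a finite-index subgroup $H_0\le H$ fixes each element of $F_1$, and $H_0$ fixes $o$. For $g\in G$ the ultrafilter $go$ differs from $\sigma_g$, and $\sigma_g$ differs from $\sigma_1$ (Lemma~\ref{lem:locfin}), in finitely many elements; so $go\triangle o$ is finite. For each $s\in S$ choose a sequence of flips from $o$ to $so$ as in Lemma~\ref{lem:ultra}(b). Let $\Psi$ be the graph formed by all $G$-translates of the vertices and edges of these paths, and let $\mathcal V\ni o$ be its vertex set. Then: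
\begin{itemize}
\item $\Psi$ is connected, since $go$ is joined to $gso$ and $S$ generates $G$;
\item $\Psi$ has finitely many $G$-orbits of edges, since $S$ is finite;
\item any two vertices differ in finitely many elements, and each edge flips exactly one pair.
\end{itemize}
We use the notation of Section~\ref{sec:finite} with base vertex $o$. For $U\in\mathcal U$ let $\widehat U=\{p\in\mathcal V:U\in p\}$. Its coboundary is the set of edges that flip $\{U,U^*\}$.

\begin{lemma}\label{lem:Psi}
Let $U\in\mathcal U$.
\begin{itemize}
\item[(a)] Neither $\widehat U^\sharp$ nor $G\setminus\widehat U^\sharp$ is $G_U$-finite.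
\item[(b)] $\delta\widehat U$ is finite and nonempty, and $G_\epsilon\sim G_U$ for all $\epsilon\in\delta\widehat U$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $U=\{g:g^{-1}U\in\sigma_1\}$ and $\widehat U^\sharp=\{g:g^{-1}U\in o\}$. The symmetric difference is $\{g:g^{-1}U\in o\triangle\sigma_1\}$, and for each of the finitely many $Y\in o\triangle\sigma_1$ the set $\{g:g^{-1}U=Y\}$ is empty or a coset $G_Ug_Y$. So $\widehat U^\sharp$ and its complement differ from $U$ and $U^*$ by a $G_U$-finite set, and $U$ is nontrivial.

(b) By (a), $\widehat U\notin\{\emptyset,\mathcal V\}$, so $\delta\widehat U\neq\emptyset$. Let $u=\{U,U^*\}$; then $|G_u:G_U|\le2$. If $\epsilon$ and $g\epsilon$ both flip $u$, then $gu=u$, because $g\epsilon$ flips only $gu$. Hence $G_\epsilon\le G_u$, so $G_\epsilon\le_vG_U$; and $\delta\widehat U$ meets each $G$-orbit of edges in at most one $G_u$-orbit, so it is $G_U$-finite. It remains to show that $G_U\le_vG_\epsilon$ for $\epsilon\in\delta\widehat U$; then each $G_U$-orbit in $\delta\widehat U$ is finite by (V2), and so is $\delta\widehat U$.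

Let $\epsilon=\{p,p'\}$ with $U\in p$ and $U^*\in p'$. We compare $p$ and $p'$ with a vertex that $G_U$ virtually fixes. Let $b\in\mathrm{base}(U)$, $q=bo$ and $K_0=G_U\cap bH_0b^{-1}$. The group $K_0$ has finite index in $G_U$, fixes $q$, and lies in $H^b$. Let $D$ be the finite set of $Y\in q\setminus u$ with $Y^*\in p$, equivalently $Y^*\in p'$.

\emph{Claim: $G_U\le_vG_Y$ for $Y\in D$.} Suppose not. Then $U,Y$ are non-commensurable, and $U'\to Y'$ for some sides $U'$ of $U$ and $Y'$ of $Y$. One of $p,p'$ contains $U'$, and it contains $Y^*$. If $Y'=Y$, then $U'\le(Y^*)^*$ is a conflict in this ultrafilter. So $Y'=Y^*$, the small corner is $U'\cap Y$, and $(\alpha)$ gives $b\notin Y$. On the other hand, $kY\in kq=q$ for all $k\in K_0$, the orbit $K_0Y$ is infinite by (V2), and $q\setminus\sigma_b=b(o\setminus\sigma_1)$ is finite. So $kY\in\sigma_b$ for some $k\in K_0$. This means $b\in kY$, and $b\in Y$ by \eqref{eq:star}, a contradiction.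

By the claim, $K_1=K_0\cap\bigcap_{Y\in D}G_Y$ has finite index in $G_U$. It fixes $q$, $U$, $U^*$ and every $Y\in D$. The ultrafilter $p$ is obtained from $q\setminus u$ by replacing each $Y\in D$ by $Y^*$ and adding $U$, and $p'$ likewise with $U^*$. So $K_1$ fixes $p$ and $p'$, and $K_1\le G_\epsilon$.
\end{proof}

In the claim, the order forces both endpoints of $\epsilon$ to choose the side of $Y$ that does not belong to the small corner, and $(\alpha)$ says that this side contains $b$. Property $(\alpha)$ is thus what reconciles the edges flipping $U$ with the vertex $q$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]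
By Lemma~\ref{lem:Psi} and the criterion after Lemma~\ref{lem:stab}, with $K=G_U$, the set $\widehat U$ lies in $\mathcal F$ for every $U\in\mathcal U$. By Proposition~\ref{prop:finite}, $G$ splits over a subgroup $K'\sim G_\epsilon$ for some edge $\epsilon$ of $\Psi$. This edge flips a pair $\{U,U^*\}$, so $G_\epsilon\sim G_U$ by Lemma~\ref{lem:Psi}(b), and $G_U\le_vH^b$ for $b\in\mathrm{base}(U)$. Hence $K'\le_vbHb^{-1}$. Conjugating the splitting by $b^{-1}$, we see that $G$ splits over $K=b^{-1}K'b$, and $|K:K\cap H|<\infty$.
\end{proof}

By Section~\ref{sec:reduction}, this also completes the proofs of Theorems~\ref{thm:A} and~\ref{thm:C}.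

\begin{thebibliography}{9}

\bibitem{Splittings}
\emph{The geometry of abstract groups and their splittings},
\texttt{http://www.mat.ucm.es/serv/revista/vol16-1/vol16-1a\_p.pdf}

\bibitem{Serre}
Serre, \emph{Trees}.

\end{thebibliography}
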